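
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{For sets of reals, $\mathrm{S}_1(\mathrm{T},\mathrm{T})$ and
$\mathrm{S}_1(\mathrm{T},\Gamma)$ coincide}


\begin{abstract}
A $\gamma$-cover of a set $X$ of reals is an infinite cover in which every point lies in
all but finitely many members. In a $\tau$-cover every point lies in infinitely many
members, and of any two points one lies in all but finitely many of the members that
contain the other. We prove that if from every sequence of countable open $\tau$-covers of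
$X$ one can select one member of each so that the selected sets form a $\tau$-cover, then
one can select so that they form a $\gamma$-cover. Thus
$\mathrm{S}_1(\mathrm{T},\mathrm{T})=\mathrm{S}_1(\mathrm{T},\Gamma)$. We also prove
versions for other classes of covers and other spaces.
\end{abstract}

\section{The question}

Let $X$ be an infinite set of reals with the subspace topology; ``open'' always means open
in $X$. ``Almost all'' means all but finitely many. A \emph{cover} of $X$ is a family
$\mathcal{U}$ of subsets of $X$ with $X=\bigcup\mathcal{U}$ and $X\notin\mathcal{U}$. A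
cover $\mathcal{U}$ is
\begin{itemize}
\item a \emph{large cover} if each $x\in X$ belongs to infinitely many members of
$\mathcal{U}$;
\item a \emph{$\tau$-cover} if it is large and any two points $x,y\in X$ are
\emph{comparable} in $\mathcal{U}$, that is, at least one of the families
\[
\{U\in\mathcal{U}:x\in U,\ y\notin U\},\qquad \{U\in\mathcal{U}:y\in U,\ x\notin U\}
\]
is finite;
\item a \emph{$\gamma$-cover} if it is infinite and each $x\in X$ belongs to all but
finitely many members of $\mathcal{U}$.
\end{itemize}
Let $\mathrm{T}$ be the collection of countable open $\tau$-covers of $X$, and $\Gamma$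
the collection of countable open $\gamma$-covers of $X$. For collections
$\mathfrak{A},\mathfrak{B}$ of covers of $X$, the selection property
$\mathrm{S}_1(\mathfrak{A},\mathfrak{B})$ says: for every sequence
$(\mathcal{U}_n)_{n\in\mathbb{N}}$ of members of $\mathfrak{A}$ there are
$U_n\in\mathcal{U}_n$ such that $\{U_n:n\in\mathbb{N}\}\in\mathfrak{B}$. Here
$\mathbb{N}=\{0,1,2,\dots\}$.

It helps to look at traces. Large covers and $\gamma$-covers are infinite, so every member
of $\mathrm{T}$ or $\Gamma$ can be enumerated bijectively by $\mathbb{N}$. For a cover
$\mathcal{U}=\{U_m:m\in\mathbb{N}\}$ enumerated bijectively, call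
\[
A_x=\{m\in\mathbb{N}:x\in U_m\}
\]
the \emph{trace} of $x\in X$. Write $A\subseteq^*B$ if $A\setminus B$ is finite; this
relation is transitive. Then $\mathcal{U}$ is a $\tau$-cover exactly when all the sets
$A_x$ are infinite and any two of them are comparable under $\subseteq^*$. It is a
$\gamma$-cover exactly when all the sets $A_x$ are cofinite. In particular
$\Gamma\subseteq\mathrm{T}$, and so $\mathrm{S}_1(\mathrm{T},\Gamma)$ implies
$\mathrm{S}_1(\mathrm{T},\mathrm{T})$. Whether the converse holds is stated as an open
problem in \cite{tau}.

\begin{example}\label{ex:FG}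
Let $X=\mathbb{N}$, a discrete set of reals, and let $\mathcal{U}$ consist of the sets
\[
F_k=\{0,\dots,k\},\qquad G_k=\{k,k+1,\dots\}\qquad(k\ge 2).
\]
A point $x$ lies in $F_k$ for all $k\ge x$ and in $G_k$ only for $k\le x$. So, up to
finitely many indices, the traces of all points equal the set of indices of the $F_k$.
Hence $\mathcal{U}$ is a $\tau$-cover. It is not a $\gamma$-cover, since no point lies in
almost all of the $G_k$; but $\{F_k:k\ge2\}$ is a $\gamma$-cover contained in it.
\end{example}

For countable $X$ there is no difficulty, by two elementary facts that will also be used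
later.

\begin{lemma}\label{lem:chain}
Finitely many infinite subsets of $\mathbb{N}$ that are pairwise $\subseteq^*$-comparable
have infinite intersection. If $A_0,A_1,\dots$ are countably many such sets, there is an
infinite $B\subseteq\mathbb{N}$ with $B\subseteq^*A_j$ for all $j$.
\end{lemma}

\begin{proof}
One of finitely many such sets is $\subseteq^*$-below all the others, so after deleting
finitely many elements it is contained in all of them. For countably many sets choose
$b_0<b_1<\cdots$ with $b_k\in A_0\cap\dots\cap A_k$ and put $B=\{b_k:k\in\mathbb{N}\}$.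
\end{proof}

For a countably infinite index set $J$, a family $(V_i)_{i\in J}$ of subsets of $X$
\emph{converges on} $Y\subseteq X$ if for each $y\in Y$ the set $\{i\in J:y\notin V_i\}$ is
finite.

\begin{lemma}\label{lem:conv}
If $(U_n)_{n\in\mathbb{N}}$ is a sequence of open sets different from $X$ that converges on
$X$, then $\{U_n:n\in\mathbb{N}\}\in\Gamma$.
\end{lemma}

\begin{proof}
If one set $U$ were equal to $U_n$ for infinitely many $n$, then every $x\in X$ would
belong to $U$, so $U=X$. Hence $\{U_n:n\in\mathbb{N}\}$ is infinite, and convergence says
that each $x$ lies in all but finitely many of its members.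
\end{proof}

Now let $X=\{x_0,x_1,\dots\}$ be countable and $\mathcal{U}_n\in\mathrm{T}$. By
Lemma~\ref{lem:chain} some $U_n\in\mathcal{U}_n$ contains $x_0,\dots,x_n$; the sequence
$(U_n)$ converges on $X$, and by Lemma~\ref{lem:conv} countable sets satisfy
$\mathrm{S}_1(\mathrm{T},\Gamma)$. For uncountable $X$ this argument is not available: the
chain $\{A_x:x\in X\}$ need not be governed by countably many of its members. Nor does a
selection that forms a $\tau$-cover look like a step towards a $\gamma$-cover: it only
has to have comparable traces, and nothing seems to push them towards being cofinite. One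
might therefore guess that $\mathrm{S}_1(\mathrm{T},\mathrm{T})$ is strictly weaker. It is
not. The property speaks about \emph{all} $\tau$-covers, and for suitably tailored ones
comparability alone forces convergence.

\begin{theorem}\label{thm:main}
Let $X$ be an infinite set of reals.
\begin{enumerate}
\item[(1)] If $X$ satisfies $\mathrm{S}_1(\mathrm{T},\mathrm{T})$, then every
$\mathcal{U}\in\mathrm{T}$ contains some $\mathcal{V}\in\Gamma$.
\item[(2)] If $X$ satisfies $\mathrm{S}_1(\Gamma,\mathrm{T})$, then $X$ satisfies
$\mathrm{S}_1(\Gamma,\Gamma)$.
\item[(3)] $\mathrm{S}_1(\mathrm{T},\mathrm{T})$ and $\mathrm{S}_1(\mathrm{T},\Gamma)$ are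
equivalent for $X$.
\end{enumerate}
\end{theorem}

The proof is in ZFC. It uses only the following about $X$:
\begin{equation}\label{eq:star}
X\text{ is an infinite Hausdorff space, and }X\setminus\{p\}\text{ is Lindel\"of for every }
p\in X.
\end{equation}
(A space is Lindel\"of if each of its open covers has a countable subcover. A set of reals
is second countable, hence so are all its subspaces, and second countable spaces are
Lindel\"of.) From now on $X$ is any space satisfying \eqref{eq:star}, with $\mathrm{T}$ and
$\Gamma$ defined as above, and we prove the three statements of Theorem~\ref{thm:main} for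
such $X$.

We use freely that an infinite subfamily of a member of $\Gamma$ is in $\Gamma$, and that a
member of $\mathrm{T}$ remains in $\mathrm{T}$ when finitely many of its sets are removed.

The proof has three steps. Section~\ref{sec:split} shows that the selection
hypothesis gives convergence on at least one of any two disjoint infinite open sets.
Section~\ref{sec:local} shows that this is enough to get all of $X$, provided that the sets
on which convergence can be achieved are closed under countable unions.
Sections~\ref{sec:one} and~\ref{sec:two} prove this closure, for different reasons, in the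
situations of parts (1) and (2).

\section{Two crossed selections}\label{sec:split}

How can comparability force convergence at a point $z$? Suppose that a point $y$ lies in
almost all members of a $\tau$-cover. If the cover has only finitely many members that
contain $y$ and omit $z$, then $z$ too lies in almost all members. But the
$\tau$-condition offers an alternative: only finitely many members contain $z$ and omit
$y$. This alternative holds automatically, so a single point with cofinite trace forces
nothing. The remedy is to put together two families, one nearly always containing $y$ and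
the other nearly always containing $z$:
\[
\begin{array}{c|cc}
 & P_n & Q_n\\ \hline
y & \in & ?\\
z & ? & \in
\end{array}
\]

\begin{lemma}\label{lem:cross}
Let $P_n$ $(n\in\mathbb{N})$ be pairwise distinct sets, let $Q_n$ $(n\in\mathbb{N})$ be
pairwise distinct sets, and let $\{P_n:n\in\mathbb{N}\}\cup\{Q_n:n\in\mathbb{N}\}$ be a
$\tau$-cover of $X$. If $y$ belongs to almost all $P_n$ and $z$ belongs to almost all
$Q_n$, then $\{n:z\notin P_n\}$ is finite or $\{n:y\notin Q_n\}$ is finite.
\end{lemma}

\begin{proof}
Suppose that both sets are infinite. Then $y\in P_n$ and $z\notin P_n$ for infinitely many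
$n$. Since the $P_n$ are distinct, infinitely many members of the cover contain $y$ and
omit $z$. In the same way, infinitely many of the $Q_n$ contain $z$ and omit $y$. This
contradicts the $\tau$-condition for $y,z$.
\end{proof}

To bring arbitrary covers into this position, we fill in one of two disjoint sets. Here is
the idea for the sets of Example~\ref{ex:FG}.

\begin{example}\label{ex:fill}
Let $X=\mathbb{N}$, let $Y$ be the set of even and $Z$ the set of odd numbers, and let
$\mathcal{U}_n=\{F_k,G_k:k\ge n+2\}$. Consider the filled families
\[
\mathcal{W}_n=\{H\cup Y:H\in\mathcal{U}_n\},\qquad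
\mathcal{W}'_n=\{H\cup Z:H\in\mathcal{U}_n\}.
\]
They are $\tau$-covers. None of these sets is $X$: for $k\ge2$ the sets $F_k\cup Y$ and
$F_k\cup Z$ omit all large numbers of one parity, while $1\notin G_k\cup Y$ and
$0\notin G_k\cup Z$. Every even number lies in all members of the infinite family
$\mathcal{W}_n$; an odd number $z$ lies in $F_k\cup Y$ for all $k\ge z$, among which there
are infinitely many different sets, and in $G_k\cup Y$ only for $k\le z$. So $\mathcal{W}_n$
is large, any two odd numbers lie in the same members up to finitely many, and no member
contains an odd number while omitting an even one. For $\mathcal{W}'_n$ exchange the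
parities.

Now suppose that we select $H_n\cup Y\in\mathcal{W}_n$ and $H'_n\cup Z\in\mathcal{W}'_n$,
with $H_n,H'_n\in\mathcal{U}_n$, so that all selected sets together form a $\tau$-cover. If
$H_n=G_{k_n}$ for infinitely many $n$, then, since $k_n\ge n+2$ and $G_{k}\cup Y$ omits
exactly the odd numbers below $k$, infinitely many different selected sets contain $0$ and
omit $1$. If $H'_n$ is one of the $G_k$ for infinitely many $n$, then likewise infinitely
many selected sets contain $1$ and omit $0$. By the $\tau$-condition for $0,1$, not both
can happen. So in one of the sequences $(H_n)$, $(H'_n)$ almost every term is some $F_k$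
with $k\ge n+2$, and that sequence converges on $X$. The $\tau$-condition has thrown out
the sets $G_k$, on one side at least.
\end{example}

In general a filled set $U\cup Y$ may be all of $X$, and infinitely many sets $U$ may give
the same set $U\cup Y$, so that finitely many members could hide infinitely many indices.
Both defects disappear if we remove from each filled set a point of $Y$ of its own. The
cost is that each point of $Y$ is now omitted by at most one of the filled sets.

\begin{lemma}[Splitting lemma]\label{lem:split}
Let $\mathfrak{A}\in\{\mathrm{T},\Gamma\}$ and let $X$ satisfy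
$\mathrm{S}_1(\mathfrak{A},\mathrm{T})$. Let $Y,Z\subseteq X$ be disjoint infinite open
sets, and let $(\mathcal{U}_n)$ and $(\mathcal{V}_n)$ be sequences of members of
$\mathfrak{A}$. Then there are $U_n\in\mathcal{U}_n$ and $V_n\in\mathcal{V}_n$ such that
$(U_n)_n$ converges on $Z$ or $(V_n)_n$ converges on $Y$.
\end{lemma}

\begin{proof}
Enumerate bijectively $\mathcal{U}_n=\{U_{n,m}:m\in\mathbb{N}\}$ and
$\mathcal{V}_n=\{V_{n,m}:m\in\mathbb{N}\}$. As $Y$ and $Z$ are infinite, we can choose
pairwise distinct points $q_{n,m}\in Y$ and pairwise distinct points $r_{n,m}\in Z$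
$(n,m\in\mathbb{N})$. Put
\[
W_{n,m}=(U_{n,m}\cup Y)\setminus\{q_{n,m}\},\qquad
W'_{n,m}=(V_{n,m}\cup Z)\setminus\{r_{n,m}\},
\]
and $\mathcal{W}_n=\{W_{n,m}:m\in\mathbb{N}\}$,
$\mathcal{W}'_n=\{W'_{n,m}:m\in\mathbb{N}\}$. The sets $W_{n,m}$ and $W'_{n,m}$ are open,
since points are closed in $X$, and none of them is $X$. Since
$W_{n,m}\cap Y=Y\setminus\{q_{n,m}\}$, the sets $W_{n,m}$ $(n,m\in\mathbb{N})$ are pairwise
distinct. Since $W'_{n,m}\cap Z=Z\setminus\{r_{n,m}\}$, so are the sets $W'_{n,m}$.

\emph{We have $\mathcal{W}_n\in\mathfrak{A}$.} A point of $Y$ belongs to all $W_{n,m}$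
$(m\in\mathbb{N})$ except at most one, and for $x\in X\setminus Y$ we have
$x\in W_{n,m}\iff x\in U_{n,m}$. If $\mathfrak{A}=\Gamma$, every point is therefore in all
but finitely many members of the infinite family $\mathcal{W}_n$, and
$\mathcal{W}_n\in\Gamma$. If $\mathfrak{A}=\mathrm{T}$, every point is in infinitely many
members. Two points of $X\setminus Y$ are comparable in $\mathcal{W}_n$ because they are
comparable in $\mathcal{U}_n$. If $y\in Y$ and $x$ is any point, at most one member
contains $x$ and omits $y$. So $\mathcal{W}_n\in\mathrm{T}$. Exchanging the roles of $Y$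
and $Z$, and of $\mathcal{U}_n$ and $\mathcal{V}_n$, we get
$\mathcal{W}'_n\in\mathfrak{A}$.

Apply $\mathrm{S}_1(\mathfrak{A},\mathrm{T})$ to the sequence
$\mathcal{W}_0,\mathcal{W}'_0,\mathcal{W}_1,\mathcal{W}'_1,\dots$. This gives
$f,g:\mathbb{N}\to\mathbb{N}$ such that the sets $P_n=W_{n,f(n)}$ and $Q_n=W'_{n,g(n)}$
together form a $\tau$-cover. The $P_n$ are pairwise distinct, and so are the $Q_n$. Let
$y\in Y$ and $z\in Z$. As the points $q_{n,m}$ are distinct, $y$ belongs to all $P_n$
except at most one; similarly $z$ belongs to all $Q_n$ except at most one. Since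
$Y\cap Z=\emptyset$, we have $z\notin P_n\iff z\notin U_{n,f(n)}$ and
$y\notin Q_n\iff y\notin V_{n,g(n)}$. So Lemma~\ref{lem:cross} says:
\[
\{n:z\notin U_{n,f(n)}\}\text{ is finite}\quad\text{or}\quad
\{n:y\notin V_{n,g(n)}\}\text{ is finite.}
\]
This holds for all $(y,z)\in Y\times Z$, with the same $f$ and $g$. If the first
alternative holds for every $z\in Z$, then $(U_{n,f(n)})_n$ converges on $Z$. Otherwise it
fails for some $z\in Z$; pairing this $z$ with each $y\in Y$ we see that the second
alternative holds for all $y\in Y$, so $(V_{n,g(n)})_n$ converges on $Y$.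
\end{proof}

\section{From one of two open sets to the whole space}\label{sec:local}

The splitting lemma gives convergence on one of two disjoint open sets, and we do not
control which. Still, at most one point can lack a neighborhood on which convergence is
achieved: two such points would have disjoint neighborhoods, and one of these would be
served. The Lindel\"of property then leaves only a countable union to deal with. We state
this step for a base of the topology; until Section~\ref{sec:spaces} the base consists of
all open sets.

\begin{lemma}[Localization]\label{lem:local}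
Let $\mathcal{B}$ be a base of $X$ and let $\mathcal{I}$ be a family of subsets of $X$ such
that
\begin{enumerate}
\item[(i)] $\{x\}\in\mathcal{I}$ for every $x\in X$;
\item[(ii)] the union of countably many members of $\mathcal{I}$ is in $\mathcal{I}$;
\item[(iii)] if $Y,Z\in\mathcal{B}$ are disjoint, then $Y\in\mathcal{I}$ or
$Z\in\mathcal{I}$.
\end{enumerate}
Then $X\in\mathcal{I}$.
\end{lemma}

\begin{proof}
Call $x\in X$ \emph{good} if $x\in Y$ for some $Y\in\mathcal{B}\cap\mathcal{I}$. Two
distinct points have disjoint neighborhoods in $\mathcal{B}$, because $X$ is Hausdorff; by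
(iii) one of the two points is good. So at most one point is not good. Let $p$ be this
point if it exists, and any point of $X$ otherwise. The members of
$\mathcal{B}\cap\mathcal{I}$ cover $X\setminus\{p\}$, which is Lindel\"of, so there are
$Y_j\in\mathcal{B}\cap\mathcal{I}$ $(j\in\mathbb{N})$ with
$X\setminus\{p\}\subseteq\bigcup_jY_j$. Hence $X=\{p\}\cup\bigcup_jY_j\in\mathcal{I}$ by (i)
and (ii).
\end{proof}

The Lindel\"of property in \eqref{eq:star} is used only here. In the two applications,
(i) is immediate and (iii) comes from the splitting lemma; the point is to verify (ii).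

\section{Every $\tau$-cover contains a $\gamma$-cover}\label{sec:one}

In this section we prove part (1) of Theorem~\ref{thm:main}. Let $X$ satisfy
$\mathrm{S}_1(\mathrm{T},\mathrm{T})$, and let $\mathcal{U}=\{U_m:m\in\mathbb{N}\}$ be a
bijectively enumerated member of $\mathrm{T}$, with traces $A_x=\{m:x\in U_m\}$. Let
$\mathcal{I}$ be the family of all $Y\subseteq X$ for which there is an infinite
$B\subseteq\mathbb{N}$ with $B\subseteq^*A_y$ for all $y\in Y$; such a $B$ is called a
\emph{witness} for $Y$. In other words, some subsequence of $(U_m)$ converges on $Y$. If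
$B$ is a witness for $X$, then every $x\in X$ lies in all but finitely many members of the
infinite family $\{U_m:m\in B\}$, so this family is a member of $\Gamma$ contained in
$\mathcal{U}$. It thus suffices to check the hypotheses of Lemma~\ref{lem:local} for
$\mathcal{I}$.

\medskip
(i) The set $A_x$ is a witness for $\{x\}$.

\medskip
(ii) For traces without the $\tau$-condition this would fail even for two sets: if $A_x$
and $A_y$ are infinite and disjoint, then $\{x\}$ and $\{y\}$ have witnesses but $\{x,y\}$
has none. With comparability, either a single witness serves for the whole union or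
countably many traces control it. Let $Y_j\in\mathcal{I}$ $(j\in\mathbb{N})$ and
$Y=\bigcup_jY_j$.

\emph{Case 1: for some $j$ there is no $x\in Y$ such that $A_x\subseteq^*A_y$ for all
$y\in Y_j$.} Let $B$ be a witness for $Y_j$. For each $x\in Y$ there is $y\in Y_j$ with
$A_x\not\subseteq^*A_y$, hence $A_y\subseteq^*A_x$ by comparability. So
$B\subseteq^*A_y\subseteq^*A_x$, and $B$ is a witness for $Y$.

\emph{Case 2: for each $j$ there is $x_j\in Y$ such that $A_{x_j}\subseteq^*A_y$ for all
$y\in Y_j$.} By Lemma~\ref{lem:chain} there is an infinite $B$ with
$B\subseteq^*A_{x_j}$ for all $j$. For $y\in Y_j$ we get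
$B\subseteq^*A_{x_j}\subseteq^*A_y$, so $B$ is a witness for $Y$.

\medskip
(iii) Let $Y,Z$ be disjoint open sets. If one of them is finite, it is in $\mathcal{I}$, by
(i) and (ii) if it is nonempty, and with witness $\mathbb{N}$ if it is empty. Let both be
infinite. Apply the splitting lemma with $\mathfrak{A}=\mathrm{T}$ to the tails
\[
\mathcal{U}_n=\mathcal{V}_n=\{U_m:m\ge n\}\in\mathrm{T}.
\]
We get $h:\mathbb{N}\to\mathbb{N}$ with $h(n)\ge n$ for all $n$ such that
$(U_{h(n)})_n$ converges on $Z$ or on $Y$. The set $B=\{h(n):n\in\mathbb{N}\}$ is infinite,
because $h(n)\ge n$; this is why we use tails. For each point $x$ of the set on which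
$(U_{h(n)})_n$ converges, $x\notin U_{h(n)}$ for only finitely many $n$, so
$B\subseteq^*A_x$. Hence $B$ is a witness for $Z$ or for $Y$.

\medskip
By Lemma~\ref{lem:local}, $X\in\mathcal{I}$. This proves Theorem~\ref{thm:main}(1). \qed

\section{Selecting from $\gamma$-covers}\label{sec:two}

In this section we prove parts (2) and (3). Let $X$ satisfy
$\mathrm{S}_1(\Gamma,\mathrm{T})$. For $Y\subseteq X$ let $P(Y)$ be the statement
\begin{quote}
for every sequence $(\mathcal{U}_n)_{n\in\mathbb{N}}$ of members of $\Gamma$ there are
$U_n\in\mathcal{U}_n$ such that $(U_n)_n$ converges on $Y$.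
\end{quote}
By Lemma~\ref{lem:conv}, $P(X)$ implies $\mathrm{S}_1(\Gamma,\Gamma)$. Let
$\mathcal{I}=\{Y\subseteq X:P(Y)\}$; we again verify the hypotheses of
Lemma~\ref{lem:local}.

\medskip
(i) To get $P(\{x\})$, choose $U_n\in\mathcal{U}_n$ containing $x$.

\medskip
(ii) Here the difficulty is that $P(Y_0)$ and $P(Y_1)$ provide two selections that may
have nothing in common. We must leave room for later choices: instead of one set from each
$\mathcal{U}_n$, we keep an infinite subfamily of $\mathcal{U}_n$. This is possible because
$P(Y)$ may be applied to countably many tails of each cover at once.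

\begin{lemma}\label{lem:thin}
If $P(Y)$ holds and $\mathcal{U}_n\in\Gamma$ $(n\in\mathbb{N})$, then there are infinite
$\mathcal{V}_n\subseteq\mathcal{U}_n$ such that for each $y\in Y$ the set
$\{(n,V):V\in\mathcal{V}_n,\ y\notin V\}$ is finite.
\end{lemma}

\begin{proof}
Enumerate bijectively $\mathcal{U}_n=\{U_{n,m}:m\in\mathbb{N}\}$. Apply $P(Y)$ to the
countable family of covers $\{U_{n,m}:m\ge k\}\in\Gamma$, indexed by
$(n,k)\in\mathbb{N}^2$. This gives $f(n,k)\ge k$ such that
$(U_{n,f(n,k)})_{(n,k)\in\mathbb{N}^2}$ converges on $Y$. Let
$\mathcal{V}_n=\{U_{n,f(n,k)}:k\in\mathbb{N}\}$, which is infinite since $f(n,k)\ge k$. If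
$V\in\mathcal{V}_n$ and $y\notin V$, then $V=U_{n,f(n,k)}$ for some $(n,k)$ in the set
$\{(n,k):y\notin U_{n,f(n,k)}\}$, which is finite for $y\in Y$. So there are only finitely
many such pairs $(n,V)$.
\end{proof}

Now let $P(Y_j)$ hold for all $j\in\mathbb{N}$, and let $\mathcal{U}_n\in\Gamma$. Infinite
subfamilies of members of $\Gamma$ are in $\Gamma$, so Lemma~\ref{lem:thin} can be applied
successively for $Y_0,Y_1,\dots$. We get infinite families
\[
\mathcal{U}_n\supseteq\mathcal{V}^0_n\supseteq\mathcal{V}^1_n\supseteq\cdots
\qquad(n\in\mathbb{N})
\]
such that for each $j$ and each $y\in Y_j$ the set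
$\{(n,V):V\in\mathcal{V}^j_n,\ y\notin V\}$ is finite. Choose any $U_n\in\mathcal{V}^n_n$.
Let $y\in Y_j$. For $n\ge j$ we have $U_n\in\mathcal{V}^n_n\subseteq\mathcal{V}^j_n$, so
$y\notin U_n$ for only finitely many $n\ge j$. Thus $(U_n)_n$ converges on $\bigcup_jY_j$,
which proves $P\bigl(\bigcup_jY_j\bigr)$.

\medskip
(iii) Let $Y,Z$ be disjoint open sets. If one of them is finite, it satisfies $P$, by (i)
and (ii) if it is nonempty and trivially if it is empty. Let both be infinite, and suppose
that $P(Z)$ fails for $(\mathcal{U}_n)$ and $P(Y)$ fails for $(\mathcal{V}_n)$. The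
splitting lemma with $\mathfrak{A}=\Gamma$, applied to these two sequences, gives a
selection from $(\mathcal{U}_n)$ converging on $Z$ or a selection from $(\mathcal{V}_n)$
converging on $Y$, a contradiction. It is for this step that the splitting lemma allows two
different sequences of covers.

\medskip
By Lemma~\ref{lem:local}, $P(X)$ holds. This proves Theorem~\ref{thm:main}(2). \qed

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Since $\Gamma\subseteq\mathrm{T}$, $\mathrm{S}_1(\mathrm{T},\Gamma)$ implies
$\mathrm{S}_1(\mathrm{T},\mathrm{T})$. Conversely, let $X$ satisfy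
$\mathrm{S}_1(\mathrm{T},\mathrm{T})$ and let $\mathcal{U}_n\in\mathrm{T}$. By (1) choose
$\mathcal{V}_n\subseteq\mathcal{U}_n$ with $\mathcal{V}_n\in\Gamma$. Since
$\Gamma\subseteq\mathrm{T}$, $X$ satisfies $\mathrm{S}_1(\Gamma,\mathrm{T})$, and by (2) it
satisfies $\mathrm{S}_1(\Gamma,\Gamma)$. So there are
$U_n\in\mathcal{V}_n\subseteq\mathcal{U}_n$ with $\{U_n:n\in\mathbb{N}\}\in\Gamma$.
\end{proof}

\section{Other sources of covers}

Let $\Omega$ be the collection of countable open covers of $X$ such that every finite subset
of $X$ is contained in a member of the cover.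

\begin{theorem}\label{thm:sources}
Let $X$ satisfy \eqref{eq:star}, and let $\mathfrak{A}$ be a collection of covers of $X$
with $\mathfrak{A}=\Gamma$ or $\mathfrak{A}\supseteq\mathrm{T}$. Then
$\mathrm{S}_1(\mathfrak{A},\mathrm{T})$ and $\mathrm{S}_1(\mathfrak{A},\Gamma)$ are
equivalent for $X$. In particular
\[
\mathrm{S}_1(\Gamma,\mathrm{T})=\mathrm{S}_1(\Gamma,\Gamma),\qquad
\mathrm{S}_1(\mathrm{T},\mathrm{T})=\mathrm{S}_1(\mathrm{T},\Gamma),\qquad
\mathrm{S}_1(\Omega,\mathrm{T})=\mathrm{S}_1(\Omega,\Gamma).
\]
\end{theorem}

\begin{proof}
As $\Gamma\subseteq\mathrm{T}$, $\mathrm{S}_1(\mathfrak{A},\Gamma)$ implies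
$\mathrm{S}_1(\mathfrak{A},\mathrm{T})$. For the converse, the case $\mathfrak{A}=\Gamma$ is
Theorem~\ref{thm:main}(2), which was proved under \eqref{eq:star}. Let
$\mathfrak{A}\supseteq\mathrm{T}$ and assume $\mathrm{S}_1(\mathfrak{A},\mathrm{T})$. Then
$\mathrm{S}_1(\mathrm{T},\mathrm{T})$ holds, and hence so does
$\mathrm{S}_1(\mathrm{T},\Gamma)$. Applying $\mathrm{S}_1(\mathfrak{A},\mathrm{T})$ to
constant sequences, we see that every member of $\mathfrak{A}$ contains a member of
$\mathrm{T}$. Given $\mathcal{U}_n\in\mathfrak{A}$, choose
$\mathcal{V}_n\subseteq\mathcal{U}_n$ in $\mathrm{T}$ and apply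
$\mathrm{S}_1(\mathrm{T},\Gamma)$ to $(\mathcal{V}_n)$.

The last of the displayed equalities is the case $\mathfrak{A}=\Omega$. Here
$\mathrm{T}\subseteq\Omega$: by Lemma~\ref{lem:chain}, for a nonempty finite
$F\subseteq X$ and a bijectively enumerated member of $\mathrm{T}$, the set
$\bigcap_{x\in F}A_x$ is infinite, and each $m$ in it gives a member $U_m\supseteq F$.
\end{proof}

\begin{corollary}
For a space $X$ satisfying \eqref{eq:star}, the following are equivalent:
\begin{enumerate}
\item[(a)] $\mathrm{S}_1(\mathrm{T},\mathrm{T})$;
\item[(b)] $\mathrm{S}_1(\mathrm{T},\Gamma)$;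
\item[(c)] $\mathrm{S}_1(\Gamma,\mathrm{T})$, and every $\mathcal{U}\in\mathrm{T}$ contains
a member of $\Gamma$;
\item[(d)] $\mathrm{S}_1(\Gamma,\Gamma)$, and every $\mathcal{U}\in\mathrm{T}$ contains a
member of $\Gamma$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a)$\Rightarrow$(c) is Theorem~\ref{thm:main}(1) together with $\Gamma\subseteq\mathrm{T}$,
and (c)$\Rightarrow$(d) is Theorem~\ref{thm:main}(2). For (d)$\Rightarrow$(b), given
$\mathcal{U}_n\in\mathrm{T}$, apply $\mathrm{S}_1(\Gamma,\Gamma)$ to members
$\mathcal{V}_n\subseteq\mathcal{U}_n$ of $\Gamma$. Finally, (b)$\Rightarrow$(a) holds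
because $\Gamma\subseteq\mathrm{T}$.
\end{proof}

\section{Other spaces, Borel covers, clopen covers}\label{sec:spaces}

A space is \emph{hereditarily Lindel\"of} if all its subspaces are Lindel\"of, and
\emph{zero-dimensional} if it has a base of clopen sets.

\begin{theorem}\label{thm:spaces}
The equivalence of $\mathrm{S}_1(\mathrm{T},\mathrm{T})$ and
$\mathrm{S}_1(\mathrm{T},\Gamma)$ also holds
\begin{enumerate}
\item[(A)] for countable open covers of any infinite topological space $(X,\mathcal{O})$
that admits a coarser hereditarily Lindel\"of Hausdorff topology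
$\mathcal{S}\subseteq\mathcal{O}$;
\item[(B)] for countable Borel covers in place of countable open covers, for any infinite
set of reals $X$;
\item[(C)] for countable clopen covers, for any zero-dimensional space $X$ satisfying
\eqref{eq:star}.
\end{enumerate}
\end{theorem}

Second countable spaces are hereditarily Lindel\"of. So (A) applies, for example, to any
infinite metrizable space of cardinality at most $2^{\aleph_0}$ that has a coarser second
countable Hausdorff topology. It also applies to any infinite discrete space of cardinality
at most $2^{\aleph_0}$: such a space is in bijection with a set of reals, whose topology can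
be carried over.

In (A) the given topology need not satisfy \eqref{eq:star}, and in (B) the members of the
covers need not be open. But a selection problem involves only countably many sets, and we
can choose a small topology that contains them.

\begin{lemma}\label{lem:transfer}
Let $\mathcal{C}$ be a family of subsets of a set $X$. Suppose that for every countable
$\mathcal{D}\subseteq\mathcal{C}$ there is a topology $\mathcal{S}'$ on $X$ with
$\mathcal{D}\subseteq\mathcal{S}'\subseteq\mathcal{C}$ for which $X$ satisfies
\eqref{eq:star}. Then $\mathrm{S}_1(\mathrm{T},\mathrm{T})$ and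
$\mathrm{S}_1(\mathrm{T},\Gamma)$, taken for countable covers by members of $\mathcal{C}$,
are equivalent.
\end{lemma}

\begin{proof}
Every $\gamma$-cover is a $\tau$-cover, so only one direction needs proof. Assume
$\mathrm{S}_1(\mathrm{T},\mathrm{T})$ for covers by members of $\mathcal{C}$, and let
$\mathcal{U}_n$ be countable $\tau$-covers by members of $\mathcal{C}$. Take $\mathcal{S}'$
for $\mathcal{D}=\bigcup_n\mathcal{U}_n$. A sequence of countable $\mathcal{S}'$-open
$\tau$-covers consists of $\tau$-covers by members of $\mathcal{C}$, so one can select a
member of each so that a $\tau$-cover results; being selected from $\mathcal{S}'$-open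
covers, it is again $\mathcal{S}'$-open. Thus $(X,\mathcal{S}')$ satisfies
$\mathrm{S}_1(\mathrm{T},\mathrm{T})$. By Theorem~\ref{thm:main}(3), proved under
\eqref{eq:star}, it satisfies $\mathrm{S}_1(\mathrm{T},\Gamma)$. Since the $\mathcal{U}_n$
are $\mathcal{S}'$-open, this gives the required selection from $(\mathcal{U}_n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:spaces}]
(A) We apply Lemma~\ref{lem:transfer} with $\mathcal{C}=\mathcal{O}$. Let
$\mathcal{D}\subseteq\mathcal{O}$ be countable, and let $\mathcal{S}'$ be the topology
generated by $\mathcal{S}\cup\mathcal{D}$. Then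
$\mathcal{D}\subseteq\mathcal{S}'\subseteq\mathcal{O}$, and $\mathcal{S}'$ is Hausdorff
since it refines $\mathcal{S}$. Let $B_i$ $(i\in\mathbb{N})$ list the countably many finite
intersections of members of $\mathcal{D}\cup\{X\}$. The sets $O\cap B_i$ with
$O\in\mathcal{S}$ and $i\in\mathbb{N}$ form a base of $\mathcal{S}'$.

We show that $\mathcal{S}'$ is hereditarily Lindel\"of. It suffices to find countable
subcovers for covers of a subset $S\subseteq X$ by basic sets. Given such a cover, write
each of its members as $O\cap B_i$ with one fixed choice of $O$ and $i$, and let $S_i$ be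
the part of $S$ covered by the members with chosen index $i$. Then $S_i\subseteq B_i$,
and $S_i$ is covered by the corresponding sets $O\in\mathcal{S}$. As $\mathcal{S}$ is
hereditarily Lindel\"of, countably many of these $O$ cover $S_i$, and then the
corresponding sets $O\cap B_i$ cover $S_i$ too. The union over $i\in\mathbb{N}$ of these
countable families is a countable subcover of $S$. Hence $(X,\mathcal{S}')$ satisfies
\eqref{eq:star}.

\medskip
(B) Let $\mathcal{C}$ be the family of Borel subsets of $X$ and let
$\mathcal{D}\subseteq\mathcal{C}$ be countable. Let $\mathcal{S}'$ be generated by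
$\mathcal{D}$ and the sets $X\cap(a,b)$ with rational $a<b$. Then $\mathcal{S}'$ is second
countable and Hausdorff, so $X$ satisfies \eqref{eq:star} for it. Every
$\mathcal{S}'$-open set is a countable union of finite intersections of Borel sets, hence
Borel. So $\mathcal{D}\subseteq\mathcal{S}'\subseteq\mathcal{C}$, and
Lemma~\ref{lem:transfer} applies.

\medskip
(C) Now $\mathrm{T}$ and $\Gamma$ denote the collections of countable \emph{clopen}
$\tau$-covers and $\gamma$-covers. Lemma~\ref{lem:conv} holds for them, with ``clopen'' in
place of ``open''. In Sections~\ref{sec:one} and~\ref{sec:two} the covers were only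
replaced by subfamilies, and the topology entered only through the splitting and
localization lemmas. Lemma~\ref{lem:local} can be used with the base $\mathcal{B}$ of all
clopen sets. Then (iii) has to be verified for disjoint clopen $Y,Z$ only, and this is done
as before if we have the splitting lemma for clopen covers and disjoint infinite
clopen sets $Y,Z$.

In the proof of Lemma~\ref{lem:split} we removed a point from each filled set, and the
result need not be closed. Instead we remove clopen pieces. Let $Y$ be an infinite clopen
set. As $X$ is Hausdorff and zero-dimensional, some clopen set contains one of two given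
distinct points of $Y$ but not the other, so $Y$ splits into two nonempty clopen pieces, at
least one of them infinite. Keep the other piece and repeat with an infinite one. This
yields infinitely many pairwise disjoint nonempty clopen subsets of $Y$. So we can choose
pairwise disjoint nonempty clopen sets $C_{n,m}\subseteq Y$ $(n,m\in\mathbb{N})$ and,
likewise, pairwise disjoint nonempty clopen sets $D_{n,m}\subseteq Z$. Put
\[
W_{n,m}=(U_{n,m}\cup Y)\setminus C_{n,m},\qquad
W'_{n,m}=(V_{n,m}\cup Z)\setminus D_{n,m}.
\]
These sets are clopen. The sets $W_{n,m}$ are different from $X$ because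
$C_{n,m}\ne\emptyset$, and they are pairwise distinct because
$W_{n,m}\cap Y=Y\setminus C_{n,m}$ and the $C_{n,m}$ are nonempty and disjoint. Each point
of $Y$ lies in at most one $C_{n,m}$, hence is omitted by at most one $W_{n,m}$, and for
$x\in X\setminus Y$ we have $x\in W_{n,m}\iff x\in U_{n,m}$. The same holds for the
$W'_{n,m}$, with $Z$, $D_{n,m}$ and $V_{n,m}$. These are all the properties used in the
rest of the proof of Lemma~\ref{lem:split}, which therefore goes through. The proofs of all
parts of Theorem~\ref{thm:main}, in particular of (3), now apply to clopen covers.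
\end{proof}

\begin{thebibliography}{1}
\bibitem{tau}
\emph{The Combinatorics of $\tau$-Covers},
\texttt{http://shelah.logic.at:80/files/182657/858.pdf}.
\end{thebibliography}

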